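\title{Non-isomorphic flows whose time-one maps are the same K-automorphism}

\begin{abstract}
We show that a measure-preserving flow is not determined up to isomorphism by its time-one map, even when that map is a K-automorphism. We construct a flow $\{T_t\}$ and a commuting action $R$ of the circle such that $T_1$ is a K-automorphism and, for every $\tau>0$, the maps $T_\tau$ and $T_\tau R_\theta$ are isomorphic only for $\theta=0$. The flows $T_tR_{ct}$, $c=0,1,2,\dots$, are then pairwise non-isomorphic and have the same time-one map. A variant gives, for every finite positive entropy, two non-isomorphic flows with a common time-one map that is a K-automorphism of that entropy. In both constructions a walker moves at random times along an orbit of a rigid rank-one transformation. An isomorphism must respect these orbits, the orbits record the number of steps taken, and this prevents the extra rotation from being absorbed.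
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{Lebesgue probability space} is a measure space isomorphic to the unit interval with Lebesgue measure. A \emph{flow} $\{T_t\}_{t\in\mathbb R}$ on such a space $(X,\Sigma,\mu)$ is a family of invertible measure-preserving transformations with $T_{t+s}=T_tT_s$ for which $(x,t)\mapsto T_tx$ is jointly measurable. Flows $\{T_t\}$ on $X$ and $\{S_t\}$ on $Y$ are \emph{isomorphic} if there is an invertible measure-preserving map $U:X\to Y$ with $U^{-1}S_tU=T_t$ almost everywhere for every $t\in\mathbb R$. For single transformations, $T\cong S$ means that $U^{-1}SU=T$ almost everywhere for some such $U$.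

An invertible measure-preserving transformation $T$ is a \emph{K-automorphism} if there is a sub-$\sigma$-algebra $\mathcal K$ such that, modulo null sets,
\[
T\mathcal K\supseteq\mathcal K,\qquad \bigvee_{n\ge0}T^n\mathcal K=\Sigma,\qquad \bigcap_{n\ge0}T^{-n}\mathcal K \text{ is trivial.}
\]
Regard $\mathcal K$ as the information that an observer collects from time $0$ on. Then $T^{-n}\mathcal K$, the $\sigma$-algebra of the functions $f\circ T^n$ with $f$ measurable for $\mathcal K$, is the information collected from time $n$ on. The three conditions say that a later start sees less, that earlier and earlier starts see everything, and that no information survives an arbitrarily late start. It is known that if the time-one map $T_1$ of a flow is a K-automorphism, then so is $T_t$ for every $t\ne0$. We call such a flow a \emph{K-flow}.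

The following question is posed in \cite{TBS}, where its answer is described as not known.

\medskip
\noindent\textbf{Question.} \emph{Let $\{T_t\}$ and $\{S_t\}$ be flows such that $T_1$ and $S_1$ are isomorphic K-automorphisms. Must the flows be isomorphic?}
\medskip

Without the K-property the answer is negative for a simple reason. Let $\mathbb T=\mathbb R/\mathbb Z$ and $e(s)=e^{2\pi is}$, fix an irrational $\gamma$, and consider on $\mathbb T$ the flows $T_ty=y+\gamma t$ and $S_ty=y+(\gamma+1)t$. They have the same ergodic time-one map. The numbers $\kappa$ for which $f\circ T_t=e(\kappa t)f$ has a nonzero solution $f\in L^2$ form the group $\gamma\mathbb Z$, as one sees by expanding $f$ in the basis $e(jy)$; for $\{S_t\}$ they form the group $(\gamma+1)\mathbb Z\neq\gamma\mathbb Z$. So the flows are not isomorphic. For K-flows this invariant is empty, since a K-automorphism has no eigenfunctions except the constants (Corollary~\ref{cor:eigen}). Entropy does not help either: if $T_1\cong S_1$, the rule $h(T^q)=|q|\,h(T)$ gives $h(T_t)=h(S_t)$ for all rational $t$.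 With these two invariants silent, one might guess that the answer is positive. It is not.

The example does indicate where to look. In it $S_t=T_tR_t$, where $R$ is the action of $\mathbb T$ on itself by rotations. This form is general for commuting flows: if $S_1=T_1$ and the two flows commute, then $R_t=T_{-t}S_t$ is a flow with $R_1=\mathrm{id}$, that is, an action of $\mathbb T$, and it commutes with $\{T_t\}$. We therefore look for a K-flow with a circle symmetry that no change of coordinates can absorb.

\begin{theorem}\label{thm:main}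
There are a flow $\{T_t\}$ on a Lebesgue probability space and a measurable action $R$ of $\mathbb T$ by measure-preserving maps commuting with $\{T_t\}$, such that $T_1$ is a K-automorphism and, for every $\tau>0$ and $\theta\in\mathbb T$,
\[
T_\tau\cong T_\tau R_\theta\iff\theta=0 .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $\{T_t\}$ and $R$ be the flow and the action constructed in the proof of Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] $S_t=T_tR_{t\bmod 1}$ is a flow, $S_1=T_1$ is a K-automorphism, and $S_\tau\cong T_\tau$ if and only if $\tau\in\mathbb Z$. In particular $\{S_t\}$ and $\{T_t\}$ are not isomorphic.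
\item[(b)] For $c\in\mathbb R$ put $S^{(c)}_t=T_tR_{ct\bmod 1}$. Every $S^{(c)}$ is a K-flow, and if $S^{(c)}$ and $S^{(c')}$ are isomorphic then $|c|=|c'|$. Hence $S^{(0)},S^{(1)},S^{(2)},\dots$ are pairwise non-isomorphic flows with the same time-one map.
\end{enumerate}
\end{corollary}

\begin{proof}
Since $R$ commutes with $\{T_t\}$, each $S^{(c)}$ is a flow, and $S^{(c)}_1=T_1R_c$ is a K-automorphism by Proposition~\ref{prop:poissonK} below. For $\tau>0$, Theorem~\ref{thm:main} says that $S_\tau=T_\tau R_\tau\cong T_\tau$ if and only if $\tau\in\mathbb Z$; for $\tau<0$ pass to inverses, and for $\tau=0$ both maps are the identity. An isomorphism of the flows would give $S_{1/2}\cong T_{1/2}$. This proves (a).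

Let $S^{(c)}$ and $S^{(c')}$ be isomorphic. If $c=0\ne c'$, choose $\tau>0$ with $c'\tau\notin\mathbb Z$; then $T_\tau\cong T_\tau R_{c'\tau}$ contradicts Theorem~\ref{thm:main}. Exchanging $c$ and $c'$ excludes $c'=0\neq c$. If $c,c'\ne0$, put $\tau=1/|c|$. Then $S^{(c)}_\tau=T_\tau$, so $T_\tau\cong T_\tau R_{c'/|c|}$ and $c'/c\in\mathbb Z$. By symmetry $c/c'\in\mathbb Z$, so $|c|=|c'|$.
\end{proof}

The time-one map in Theorem~\ref{thm:main} has infinite entropy (Remark~\ref{rem:infinite}). The negative answer does not depend on this.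

\begin{theorem}\label{thm:finite}
For every $h\in(0,\infty)$ there are two non-isomorphic flows with the same time-one map, which is a K-automorphism of entropy $h$.
\end{theorem}

The flow of Theorem~\ref{thm:main} describes a walker who moves along an orbit of a transformation $F$ of a space $Z$, the \emph{scenery}, taking one step at each ring of a Poisson clock. The walker carries a phase $y\in\mathbb T$ that advances by a fixed $\alpha$ at each step, and $R$ rotates the phase. Section~\ref{sec:poisson} defines this flow, proves that it is K, and shows that an isomorphism $T_\tau\cong T_\tau R_\theta$ which keeps the walker on its $F$-orbit forces $\theta=0$. The remaining task is to show that every isomorphism respects $F$-orbits in a suitable sense. For this we choose a rigid scenery (Section~\ref{sec:scenery}), prove that two walkers who mostly see the same thing are on the same orbit (Section~\ref{sec:matching}), and apply this to the images of two points that differ only in their past or only in their future (Section~\ref{sec:orbit}). Section~\ref{sec:proofmain}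 completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:finite} replaces the Poisson clock by a clock of finite entropy.

\section{Conventions and tools}\label{sec:tools}

All $\sigma$-algebras are completed, so inclusions and equalities between them hold modulo null sets. We write $\sigma(\phi,\psi,\dots)$ for the $\sigma$-algebra generated by the maps listed; a function measurable for it agrees almost everywhere with a measurable function of $(\phi,\psi,\dots)$. For a measure-preserving $T$ we have $T^{-1}\sigma(\phi)=\sigma(\phi\circ T)$ and $E[f\circ T\,|\,T^{-1}\mathcal A]=E[f\,|\,\mathcal A]\circ T$. We use the following textbook facts.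
\begin{itemize}
\item \emph{Maximal ergodic inequality.} If $T$ preserves $\mu$, $B$ is measurable and $\delta>0$, then the set of $x$ with $\#\{0\le i<L:T^ix\in B\}>\delta L$ for some $L\ge1$ has measure at most $\mu(B)/\delta$.
\item \emph{Martingale convergence.} If $\mathcal A_n$ increases to $\mathcal A$ or decreases to $\mathcal A$ and $f\in L^2$, then $E[f|\mathcal A_n]\to E[f|\mathcal A]$ in $L^2$ and almost everywhere. Consequently, if $\mathcal A_n$ increases to the full $\sigma$-algebra and $f$ takes finitely many values, there are $\mathcal A_n$-measurable $\hat f_n$ with $\mu(f\ne\hat f_n)\to0$.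
\item \emph{Doob--Kolmogorov inequality.} If $(M_t)_{0\le t\le D}$ is a square-integrable martingale in discrete time, or in continuous time with paths continuous from one side, then the probability that $\sup_t|M_t|>\varepsilon$ is at most $E[M_D^2]/\varepsilon^2$.
\end{itemize}

The obstruction to an isomorphism will be a function $H$ that satisfies $H\circ T=\chi H$ with $|\chi|=1$, an eigenfunction equation with a variable eigenvalue. The next lemma says that $H$ cannot depend on information that arrives later than the information determining $\chi$.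

\begin{lemma}\label{lem:multiplier}
Let $T$ be an invertible measure-preserving transformation and $\mathcal A$ a $\sigma$-algebra such that $T^{-n}\mathcal A$ increases to the full $\sigma$-algebra as $n\to\infty$. Let $H\in L^2$ satisfy $H\circ T=\chi H$, where $|\chi|=1$ and $\chi$ is $T^{-1}\mathcal A$-measurable. Then $H$ is $\mathcal A$-measurable.
\end{lemma}

\begin{proof}
Iterating gives $H=\overline{\chi_n}\cdot H\circ T^n$ with $\chi_n=\prod_{i=0}^{n-1}\chi\circ T^i$. The factor $\chi\circ T^i$ is measurable for $T^{-(i+1)}\mathcal A\subseteq T^{-n}\mathcal A$, so $\chi_n$ is $T^{-n}\mathcal A$-measurable and unimodular. Hence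
\[
\|E[H|T^{-n}\mathcal A]\|_2=\|E[H\circ T^n|T^{-n}\mathcal A]\|_2=\|E[H|\mathcal A]\circ T^n\|_2=\|E[H|\mathcal A]\|_2 .
\]
The left side tends to $\|H\|_2$. An orthogonal projection that preserves the norm of $H$ fixes $H$, so $H=E[H|\mathcal A]$.
\end{proof}

\begin{corollary}\label{cor:eigen}
If $T$ is a K-automorphism and $H\circ T=\zeta H$ with $0\ne H\in L^2$ and $\zeta\in\mathbb C$, then $H$ is constant and $\zeta=1$.
\end{corollary}

\begin{proof}
Comparing norms gives $|\zeta|=1$, and $H\circ T^{-1}=\bar\zeta H$. Lemma~\ref{lem:multiplier}, applied to $T^{-1}$ and $\mathcal A=T^{-j}\mathcal K$, shows that $H$ is $T^{-j}\mathcal K$-measurable for every $j\ge0$.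
\end{proof}

Our spaces will be products of a past, a present and a future.

\begin{lemma}\label{lem:twosided}
Let $X=X^-\times X^0\times X^+$ carry a product probability measure, write $x=(x^-,x^0,x^+)$, and put $\mathcal F^-=\sigma(x^-,x^0)$ and $\mathcal F^+=\sigma(x^0,x^+)$.
\begin{enumerate}
\item[(a)] A function measurable for both $\mathcal F^-$ and $\mathcal F^+$ agrees almost everywhere with a function of $x^0$.
\item[(b)] Let $T$ be an invertible measure-preserving transformation of $X$ such that $T^{-n}\mathcal F^-$ and $T^n\mathcal F^+$ both increase to the full $\sigma$-algebra as $n\to\infty$. Let $H\in L^2$ satisfy $H\circ T=\chi H$, where $|\chi|=1$ and $\chi$ is measurable for both $T^{-1}\mathcal F^-$ and $\mathcal F^+$. Then $H$ agrees almost everywhere with a function of $x^0$.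
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\phi(x^-,x^0)=\psi(x^0,x^+)$ almost everywhere, Fubini's theorem gives a fixed $x^+_*$ with $\phi(x^-,x^0)=\psi(x^0,x^+_*)$ for almost every $(x^-,x^0)$.

(b) Lemma~\ref{lem:multiplier} for $T$ and $\mathcal F^-$ shows that $H$ is $\mathcal F^-$-measurable. Moreover $H\circ T^{-1}=\overline{\chi\circ T^{-1}}\,H$, and $\chi\circ T^{-1}$ is measurable for $T\mathcal F^+=(T^{-1})^{-1}\mathcal F^+$, so Lemma~\ref{lem:multiplier} for $T^{-1}$ and $\mathcal F^+$ shows that $H$ is $\mathcal F^+$-measurable. Now apply (a).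
\end{proof}

\section{A Poisson walk over a scenery}\label{sec:poisson}

In this section $(Z,m)$ is a Lebesgue probability space and $F$ is a measure-preserving bijection of $Z$ that is ergodic and \emph{free}: $F^kz\ne z$ for all $z$ and all $k\ne0$. A specific $F$ is chosen in Section~\ref{sec:scenery}. We write $\mathrm{Orb}(z)=\{F^kz:k\in\mathbb Z\}$, and $z\sim z'$ if $z'\in\mathrm{Orb}(z)$. The relation $\sim$ is a countable union of graphs, hence measurable, and if $\phi\sim\psi$ for measurable maps $\phi,\psi$ into $Z$, then by freeness $\psi=F^k\phi$ for a unique integer-valued function $k$, which is measurable.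

\subsection{The phase}

Since $L^2(Z,m)$ is separable and eigenfunctions for different eigenvalues are orthogonal, $F$ has at most countably many eigenvalues. For each $j\neq0$ and each eigenvalue $\zeta$, the equation $e(j\alpha)=\zeta$ has finitely many solutions $\alpha\in\mathbb T$. So we can fix $\alpha\in\mathbb T$ such that $e(j\alpha)$ is not an eigenvalue of $F$ for any $j\ne0$. Let
\[
V=Z\times\mathbb T,\qquad m_V=m\times\text{Lebesgue measure},\qquad Q(z,y)=(Fz,y+\alpha).
\]
Then $Q$ is ergodic. Indeed, if $f=\sum_jf_j(z)e(jy)\in L^2(V)$ is $Q$-invariant, comparing coefficients gives $f_j\circ F=e(-j\alpha)f_j$, so $f_j=0$ for $j\ne0$, and $f_0$ is constant because $F$ is ergodic. This is the only property of $\alpha$ that we use.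

\subsection{The flow}

Let $\Omega$ be the space of locally finite subsets $\omega$ of $\mathbb R$, with the $\sigma$-algebra generated by the numbers of points in bounded intervals, and let $\mathbb P$ be the law of the rate-one Poisson process: the restrictions of $\omega$ to disjoint intervals are independent, and the number of points in an interval of length $s$ has the Poisson distribution with mean $s$. The shifts $B_t\omega=\omega-t$ preserve $\mathbb P$. Put
\[
N_t(\omega)=\#(\omega\cap(0,t])\quad(t\ge0),\qquad N_t(\omega)=-\#(\omega\cap(t,0])\quad(t<0).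
\]
Then $N_t$ is right-continuous in $t$ and $N_{t+s}(\omega)=N_t(\omega)+N_s(B_t\omega)$. On $X=\Omega\times V$ with $\mu=\mathbb P\times m_V$, a standard Borel space with a nonatomic probability measure and hence a Lebesgue probability space, define
\begin{equation}\label{eq:flow}
T_t(\omega,v)=(B_t\omega,Q^{N_t(\omega)}v),\qquad R_\theta(\omega,z,y)=(\omega,z,y+\theta).
\end{equation}
The additivity of $N$ gives $T_{t+s}=T_tT_s$. Each $T_t$ preserves $\mu$, since $B_t$ preserves $\mathbb P$ and $Q^{N_t(\omega)}$ preserves $m_V$ for each $\omega$. The function $(\omega,t)\mapsto N_t(\omega)$ is jointly measurable by right-continuity, and $B_t\omega$ has $N_{t+s'}(\omega)-N_{t+s}(\omega)$ points in $(s,s']$, so $\{T_t\}$ is a flow. The maps $R_\theta$ commute with $Q$, hence with $T_t$. We regard $z$, $y$, $v$ and $N_t$ as functions on $X$.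

Write $\omega^-=\omega|_{(-\infty,0]}$ and $\omega^+=\omega|_{(0,\infty)}$. Then $X$ is the product of the spaces of $x^-=\omega^-$, $x^0=v$ and $x^+=\omega^+$, with a product measure, and $\mathcal F^\pm=\sigma(\omega^\pm,v)$.

\begin{proposition}\label{prop:poissonK}
For $t\ge0$,
\begin{equation}\label{eq:filtration}
T_{t}^{-1}\mathcal F^+\subseteq\mathcal F^+,\qquad T_{-t}^{-1}\mathcal F^-\subseteq\mathcal F^-,
\end{equation}
while
\begin{equation}\label{eq:filtration2}
T_{-t}^{-1}\mathcal F^+=\sigma(\omega|_{(-t,\infty)},v),\qquad T_{t}^{-1}\mathcal F^-=\sigma(\omega|_{(-\infty,t]},v)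
\end{equation}
increase to the full $\sigma$-algebra as $t\to\infty$. The intersection $\bigcap_{t\ge0}T_t^{-1}\mathcal F^+$ is trivial. Consequently $T_\tau R_\theta$ is a K-automorphism for all $\tau>0$ and $\theta\in\mathbb T$.
\end{proposition}

\begin{proof}
For real $t$ we have $T_t^{-1}\mathcal F^+=\sigma(\omega|_{(t,\infty)},Q^{N_t}v)$ and $T_t^{-1}\mathcal F^-=\sigma(\omega|_{(-\infty,t]},Q^{N_t}v)$. For $t\ge0$ the number $N_t$ is a function of $\omega|_{(0,t]}$ and $N_{-t}$ is a function of $\omega|_{(-t,0]}$. This gives \eqref{eq:filtration}, and it gives \eqref{eq:filtration2} because $v$ is recovered from $Q^{N_{\pm t}}v$ and $N_{\pm t}$. Applying $T_s^{-1}$ to the first inclusion in \eqref{eq:filtration} shows that $T_s^{-1}\mathcal F^+$ decreases in $s$.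

For the intersection we compute what an observer who starts at a late time $t$ can say about time $0$. Let $f(\omega,v)=f_1(\omega)f_2(v)$ be bounded, with $f_1$ depending only on $\omega|_{(-M,M]}$; such $f$ span a dense subspace of $L^2(\mu)$. Let $t>M$ and $v_t=Q^{N_t}v$. The map $(\omega,v)\mapsto(\omega,v_t)$ preserves $\mu$, so $v_t$ has law $m_V$ and is independent of $\omega$. Thus $\omega|_{(-M,M]}$, $\omega|_{(M,t]}$, $\omega|_{(t,\infty)}$ and $v_t$ are independent, and
\[
f=f_1(\omega)\,f_2\big(Q^{-N_M}Q^{-(N_t-N_M)}v_t\big),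
\]
where $N_t-N_M$ depends on $\omega|_{(M,t]}$ and is Poisson with mean $t-M$. Put $\Phi(w)=\int f_1(\omega)f_2(Q^{-N_M(\omega)}w)\,d\mathbb P(\omega)$ for $w\in V$, and let $\Lambda$ be the unitary operator $\Lambda\Phi=\Phi\circ Q^{-1}$ on $L^2(V)$. Integrating out the first two variables gives
\[
E[f\,|\,T_t^{-1}\mathcal F^+]=\sum_{k\ge0}e^{-(t-M)}\frac{(t-M)^k}{k!}\,\Phi(Q^{-k}v_t)=\big(e^{(t-M)(\Lambda-1)}\Phi\big)(v_t),
\]
and taking expectations gives $\int\Phi\,dm_V=\int f\,d\mu$. Let $\varsigma$ be the spectral measure of $\Phi_0=\Phi-\int\Phi\,dm_V$ for $\Lambda$: the finite measure on the unit circle with $\|\varphi(\Lambda)\Phi_0\|_2^2=\int|\varphi|^2d\varsigma$ for continuous $\varphi$. The mass $\varsigma(\{1\})$ is the squared norm of the projection of $\Phi_0$ on the $Q$-invariant functions, which are the constants, so it vanishes. By dominated convergence,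
\[
\Big\|E[f\,|\,T_t^{-1}\mathcal F^+]-\int f\,d\mu\Big\|_2^2=\int e^{2(t-M)(\operatorname{Re}\zeta-1)}\,d\varsigma(\zeta)\longrightarrow0\qquad(t\to\infty).
\]
By martingale convergence, the conditional expectation on $\bigcap_tT_t^{-1}\mathcal F^+$ equals the mean on a dense set of functions, so this $\sigma$-algebra is trivial.

Finally, $R_\theta^{-1}\mathcal F^+=\mathcal F^+$ and $R_\theta$ commutes with $T_\tau$, so $(T_\tau R_\theta)^{-n}\mathcal F^+=T_{n\tau}^{-1}\mathcal F^+$ for all $n\in\mathbb Z$, and $\mathcal K=\mathcal F^+$ has the three required properties.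
\end{proof}

The map $Q$ has the eigenfunction $e(y)$, yet the flow has none: averaging over the unknown number of steps damps every spectral component $\zeta\ne1$ by the factor $|e^{s(\zeta-1)}|<1$. Ergodicity of $Q$ is needed, since a $Q$-invariant function of $v$ is invariant under the flow.

\begin{remark}\label{rem:infinite}
The entropy of $T_1$ is infinite. Cut $\mathbb R$ into intervals of length $2^{-k}$ and record which of them contain exactly one point of $\omega$. These events are independent with probability $p=2^{-k}e^{-2^{-k}}$, and $T_1$ shifts them by $2^k$ places, so $h(T_1)\ge2^kp\log(1/p)\ge e^{-1}k\log2$ for every $k$.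
\end{remark}

\subsection{The idea in a model case}\label{sub:model}

Let $\tau>0$, $\theta\in\mathbb T$, and let $U$ be an invertible measure-preserving map of $X$ with $UT_\tau=T_\tau R_\theta U$ almost everywhere. Put $z'=z\circ U$, $y'=y\circ U$ and $N'=N_\tau\circ U$. Since $R_\theta$ changes only the phase, \eqref{eq:flow} gives, for almost every $x$,
\begin{equation}\label{eq:primed}
z'(T_\tau x)=F^{N'(x)}z'(x),\qquad y'(T_\tau x)=y'(x)+\alpha N'(x)+\theta .
\end{equation}
The second equation alone says little, because nothing in it relates the step count $N'$ of the image to the step count $N_\tau$ of the original point. The first equation supplies such a relation as soon as $z'$ is tied to the original point.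

Suppose, as a model case, that $U$ keeps the walker on its orbit: $z'(x)=F^{k(x)}z(x)$ almost everywhere. Computing $z'(T_\tau x)$ in two ways gives $F^{k(T_\tau x)+N_\tau(x)}z(x)=F^{N'(x)+k(x)}z(x)$. Since $F$ is free, the exponents agree:
\[
N'-N_\tau=k\circ T_\tau-k .
\]
So the two step counts differ by a coboundary, which can be removed from the phase. The function $H=e(y'-y-\alpha k)$ satisfies
\[
H\circ T_\tau=e\big((y'+\alpha N'+\theta)-(y+\alpha N_\tau)-\alpha(k+N'-N_\tau)\big)=e(\theta)H .
\]
As $T_\tau$ is a K-automorphism and $|H|=1$, Corollary~\ref{cor:eigen} gives $\theta=0$.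

An arbitrary $U$ has no apparent reason to respect orbits. We shall choose $F$ so that $z'(x)$ necessarily lies on an orbit determined by $v$ alone, and not by the clock $\omega$. This weaker property suffices for a version of the computation above.

\section{A rigid rank-one scenery}\label{sec:scenery}

We want a scenery in which two walkers who move at the same average speed, up to random fluctuations, can see the same thing most of the time only if they are on the same orbit. We build $F$ by cutting and stacking, with spacers whose lengths label the position in the next tower and are too long to be confused with the fluctuations.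

\subsection{Construction}

For $n\ge1$ put $r_n=2^n$, $K_n=2^{3n+16}$, $h_1=2^{96}$, $g_n=\lceil h_n^{3/4}\rceil$, and
\[
h_{n+1}=\sum_{j=1}^{K_n}(h_n+jg_n),\qquad \beta_{n,j}=\sum_{i=1}^{j-1}(h_n+ig_n)=(j-1)h_n+\frac{j(j-1)}2\,g_n\quad(1\le j\le K_n).
\]
Since $h_{n+1}\ge K_nh_n\ge2^{16}h_n$, we have $h_n\ge2^{16n+80}$, that is $h_n^{1/4}\ge2^{4n+20}$, and therefore
\begin{equation}\label{eq:small}
(r_n+2)K_ng_n\le2^{n+1}\cdot2^{3n+16}\cdot2h_n^{3/4}=2^{4n+18}h_n^{3/4}\le h_n/4 .
\end{equation}
In particular $K_nh_n\le h_{n+1}\le2K_nh_n$. The closed formula for $\beta_{n,j}$ gives, for all integers $q$, positive or negative, with $1\le j,\,j+q\le K_n$,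
\begin{equation}\label{eq:beta}
\beta_{n,j+q}-\beta_{n,j}=qh_n+g_n\Big(qj+\frac{q(q-1)}2\Big).
\end{equation}

A \emph{tower} is a finite list of disjoint half-open intervals of equal width, its \emph{levels} $0,1,2,\dots$, and $F$ maps each level except the top one to the next by translation. Tower $1$ has $h_1$ levels. Given tower $n$ with $h_n$ levels, cut it into $K_n$ subcolumns of equal width, put $jg_n$ new intervals, the \emph{spacers}, on top of the $j$-th subcolumn, and stack the results in the order $j=1,\dots,K_n$. This is tower $n+1$; it has $h_{n+1}$ levels, and it extends the definition of $F$. All intervals are taken adjacent to each other in $[0,\infty)$. Let $C_n$ be the union of the levels of tower $n$. The spacers added at stage $n$ form a fraction at most $K_n^2g_n/(K_nh_n)\le2^{-n}$ of tower $n+1$, by \eqref{eq:small}. So $\bigcup_nC_n$ is a bounded interval; we scale it to $[0,1)$ and let $m$ be Lebesgue measure. Then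
\begin{equation}\label{eq:tower}
m(C_n)\ge\prod_{k\ge n}(1-2^{-k})\ge1-2^{1-n},
\end{equation}
and each level of tower $n$ has measure at most $1/h_n$.

For $z\in C_n$ let $\ell_n(z)\in\{0,\dots,h_n-1\}$ be its level and $J_n(z)\in\{1,\dots,K_n\}$ its subcolumn; put $\ell_n(z)=*$ for $z\notin C_n$. The construction gives three rules.
\begin{enumerate}
\item[(R1)] If $z\in C_n$, then $z\in C_{n+1}$ and $\ell_{n+1}(z)=\beta_{n,J_n(z)}+\ell_n(z)$.
\item[(R2)] If $\ell_{n+1}(z)=\beta_{n,j}+p$ with $0\le p<h_n$, then $z\in C_n$, $J_n(z)=j$ and $\ell_n(z)=p$. We call these levels the $j$-th \emph{copy} of tower $n$ in tower $n+1$.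
\item[(R3)] If $z\in C_n$ and $0\le\ell_n(z)+k<h_n$, then $\ell_n(F^kz)=\ell_n(z)+k$.
\end{enumerate}

\begin{lemma}\label{lem:scenery}
Two points that lie in the same level of tower $n$ for infinitely many $n$ coincide. After a countable set is removed from $[0,1)$, leaving a set $Z$, the map $F$ is a free ergodic measure-preserving bijection of $Z$.
\end{lemma}

\begin{proof}
The first claim holds because the widths of the levels tend to $0$. A point $z\in C_n$ has at least $K_ng_n$ levels of tower $n+1$ above it. Hence $F$ is defined everywhere, and for $k>0$ and $n$ with $z\in C_n$ and $K_ng_n\ge k$, rule (R3) gives $\ell_{n+1}(F^kz)=\ell_{n+1}(z)+k$, so $F^kz\ne z$. The map $F$ is injective, preserves $m$, and misses only the intersection of the bottom levels, which has at most one point. Removing the forward orbit of that point leaves a free bijection.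

Let $A$ be invariant with $m(A)>0$, and let $\varepsilon>0$. The partitions of $Z$ into the levels of tower $n$ and the set $Z\setminus C_n$ refine each other and generate the $\sigma$-algebra. By martingale convergence there are, for all large $n$, levels $I$ of tower $n$ with $m(A\cap I)>(1-\varepsilon)m(I)$. By invariance the same holds for every level of that tower, so $m(A)\ge(1-\varepsilon)(1-2^{1-n})$. Thus $m(A)=1$.
\end{proof}

\subsection{Why the spacers grow linearly}

Consider two readers who move at unit speed without any randomness: $F^iz_1$ and $F^iz_2$, $i=0,1,2,\dots$, where $z_1,z_2$ lie in the same level $p$ of tower $n$ but in different copies $j_1\ne j_2$. They agree at stage $n$, in the sense that their levels $\ell_n$ are equal, until they leave these copies. Reader $\nu$ enters copy $j_\nu+q$ at time $\beta_{n,j_\nu+q}-\beta_{n,j_\nu}-p$, and by \eqref{eq:beta} these two times differ by $q|j_1-j_2|g_n$. For $1\le q\le r_n+1$ this lag is at least $g_n$ and, by \eqref{eq:small}, at most $h_n/4$; see Figure~\ref{fig:lag}. So an agreement at stage $n$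 that is not an agreement at stage $n+1$ lasts at most $h_n$ steps and is followed by a disagreement about $r_n$ times as long. If all spacer blocks of stage $n$ had the same length, the lag would be zero and the false agreement would persist.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x/\j in {0/2,2.3/3,4.75/4,7.35/5}
 {\draw[fill=gray!25] (\x,1) rectangle ++(2,0.45); \node at (\x+1,1.225) {\small copy $\j$};}
\foreach \x/\j in {0/4,2.6/5,5.35/6,8.25/7}
 {\draw[fill=gray!25] (\x,0) rectangle ++(2,0.45); \node at (\x+1,0.225) {\small copy $\j$};}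
\draw (0,1)--(9.35,1); \draw (0,0)--(10.25,0);
\foreach \a/\b/\t in {2.3/2.6/2g_n,4.75/5.35/4g_n,7.35/8.25/6g_n}
 {\draw[<->] (\a,0.72)--(\b,0.72); \node[right] at (\b,0.72) {\small $\t$};}
\end{tikzpicture}
\caption{Two stretches of tower $n+1$, drawn horizontally and aligned at the bottoms of copies $2$ and $4$ of tower $n$. Shaded blocks are copies of tower $n$, of length $h_n$; the gap after copy $j$ consists of $jg_n$ spacers. After $q$ copies the lower row lags behind the upper one by $q\,|4-2|\,g_n$.}
\label{fig:lag}
\end{figure}

A random walker deviates from its mean position by about $\sqrt{r_nh_n}$ during a time $r_nh_n$. The lag remains visible if $\sqrt{r_nh_n}$ is much smaller than $g_n$, and it cannot add up to a whole copy if $r_nK_ng_n$ is much smaller than $h_n$. The choice $g_n\approx h_n^{3/4}$ meets both requirements.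

\section{The matching lemma}\label{sec:matching}

From now on $F$ is the transformation of Section~\ref{sec:scenery}. We treat the clocks of Theorems~\ref{thm:main} and~\ref{thm:finite} together. A \emph{walker} is a flow $\{T_t\}$ on $(X,\mu)$ with a measurable map $z:X\to Z$ of law $m$ and measurable functions $N_t:X\to\mathbb Z$, right-continuous in $t$, such that $z(T_tx)=F^{N_t(x)}z(x)$ for all $x$ and $t$, and such that for some $\lambda>0$ and $C<\infty$
\begin{equation}\label{eq:J}
\mu\Big\{\sup_{|t|\le D}|N_t-\lambda t|>\varepsilon\Big\}\le\frac{CD}{\varepsilon^2}\qquad(D\ge1,\ \varepsilon>0).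
\end{equation}
Thus $\lambda$ is the speed, and \eqref{eq:J} says that the fluctuations are diffusive. The flow \eqref{eq:flow} is a walker with $\lambda=1$ and $C=2$: apply the Doob--Kolmogorov inequality to the martingales $N_t-t$ and $-N_{-t}-t$, $0\le t\le D$, each of variance $D$ at time $D$.

\subsection{False agreements are short}

Let $X_n$ be the set of $x\in X$ such that
\begin{itemize}
\item $|N_t(x)-\lambda t|\le g_n/8$ whenever $\lambda|t|\le r_nh_n$, and
\item either $z(x)\notin C_n$ or $r_n+3\le J_n(z(x))\le K_n-r_n-2$.
\end{itemize}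
The second condition keeps the walker inside tower $n+1$ during the time in question. It excludes $2(r_n+2)$ subcolumns of measure at most $1/K_n$ each. For $n$ with $r_nh_n\ge\lambda$, \eqref{eq:J} and $h_n^{-1/2}\le2^{-8n-40}$ give
\begin{equation}\label{eq:Xn}
\mu(X\setminus X_n)\le\frac{64\,C\,r_nh_n}{\lambda g_n^2}+\frac{2(r_n+2)}{K_n}\le\frac{64\,C}\lambda\,2^nh_n^{-1/2}+4^{-n}\le C'4^{-n},\qquad C'=\frac{64\,C}{\lambda}+1 .
\end{equation}

\begin{lemma}\label{lem:separation}
Let $x_1,x_2\in X_n$ satisfy $\ell_n(z(x_1))=\ell_n(z(x_2))\ne*$ and $J_n(z(x_1))\ne J_n(z(x_2))$. If $2h_n\le\lambda|t|\le r_nh_n$, then $z(T_tx_1)$ and $z(T_tx_2)$ do not lie in the same level of tower $n$.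
\end{lemma}

\begin{proof}
Let $p$ be the common level, $j_\nu=J_n(z(x_\nu))$ and $M_\nu=N_t(x_\nu)$ for $\nu=1,2$. Then $|M_\nu-\lambda t|\le g_n/8$, and $g_n\le h_n/4$ by \eqref{eq:small}, so
\[
h_n<|M_\nu|\le r_nh_n+g_n/8\le(r_n+1)h_n,\qquad|M_1-M_2|\le g_n/4 .
\]
From $r_n+3\le j_\nu\le K_n-r_n-2$ we get $\beta_{n,j_\nu}\ge(r_n+2)h_n$ and $h_{n+1}-\beta_{n,j_\nu}\ge(r_n+3)h_n$. Hence $0\le\beta_{n,j_\nu}+p+M_\nu<h_{n+1}$, and (R1) and (R3) give $\ell_{n+1}(z(T_tx_\nu))=\beta_{n,j_\nu}+p+M_\nu$.

Suppose that both points $z(T_tx_\nu)$ lie in level $p'$ of tower $n$, and let $j_\nu+q_\nu$ be their subcolumns. By (R1),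
\begin{equation}\label{eq:two}
\Delta_\nu:=\beta_{n,j_\nu+q_\nu}-\beta_{n,j_\nu}=M_\nu+p-p' ,
\end{equation}
so $|\Delta_1-\Delta_2|\le g_n/4$. Since $|M_\nu|>h_n>|p-p'|$, we have $q_\nu\ne0$. Since $|q_\nu|h_n\le|\Delta_\nu|\le(r_n+1)h_n+g_n/8$, we have $|q_\nu|\le r_n+1$. Now $\Delta_\nu-q_\nu h_n$ is, up to sign, a sum of $|q_\nu|$ spacer lengths, each at most $K_ng_n$, so $|\Delta_\nu-q_\nu h_n|\le h_n/4$ by \eqref{eq:small}. If $q_1\ne q_2$, then $|\Delta_1-\Delta_2|\ge h_n/2>g_n/4$. If $q_1=q_2=q$, then \eqref{eq:beta} gives $|\Delta_1-\Delta_2|=g_n|q||j_1-j_2|\ge g_n$. Both cases are contradictory.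
\end{proof}

\subsection{Frequent agreement forces a common orbit}

Fix $\tau>0$ and put $\rho=\lambda\tau$. We observe walkers at the times $i\tau$. For an integer $n_0$ let $G_{n_0}$ be the set of $x$ such that for all $n\ge n_0$:
\begin{enumerate}
\item[(g1)] for all $L\ge1$ and both signs, $\#\{0\le i<L:T_{\pm i\tau}x\notin X_n\}\le2^{-n}L$;
\item[(g2)] $z(x)\in C_n$ and $3h_n/n^2\le\ell_n(z(x))\le h_n-3h_n/n^2$;
\item[(g3)] $|N_t(x)-\lambda t|\le h_n/(8n^2)$ whenever $\lambda|t|\le h_{n+1}/(n+1)^2$.
\end{enumerate}
Condition (g1) lets us use Lemma~\ref{lem:separation} at most times, while (g2) and (g3) will carry an agreement found at a moderate time back to time $0$. For large $n$, (g1) fails with probability at most $2C'4^{-n}/2^{-n}=2C'2^{-n}$, by \eqref{eq:Xn} and the maximal ergodic inequality. Condition (g2) excludes $Z\setminus C_n$ and at most $6h_n/n^2+1$ levels, so it fails with probability at most $2^{1-n}+6/n^2+1/h_n$. By \eqref{eq:J}, (g3) fails with probability at most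
\[
\frac{C\,h_{n+1}}{\lambda(n+1)^2}\cdot\frac{64\,n^4}{h_n^2}\le\frac{128\,C}{\lambda}\,\frac{n^2K_n}{h_n}\le\frac{128\,C}{\lambda}\,n^2\,2^{-13n-64}.
\]
All three bounds are summable, so
\begin{equation}\label{eq:G}
\mu(G_{n_0})\to1\qquad(n_0\to\infty).
\end{equation}

\begin{lemma}[Matching lemma]\label{lem:matching}
Let $n_0\ge4$ and $h_{n_0}\ge\rho$. Fix a sign and put $t_i=\pm i\tau$ for $i\ge0$. Let $x_1,x_2\in G_{n_0}$, and suppose that for some $L_0$ and all $L\ge L_0$
\[
\#\big\{0\le i<L:\ \ell_{n_0}(z(T_{t_i}x_1))=\ell_{n_0}(z(T_{t_i}x_2))\ne*\big\}\ge0.9\,L .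
\]
Then $z(x_1)\sim z(x_2)$.
\end{lemma}

\begin{proof}
Write $z^\nu_i=z(T_{t_i}x_\nu)$. For $n\ge n_0$ let $A_n=\{i\ge0:\ell_n(z^1_i)=\ell_n(z^2_i)\ne*\}$ be the set of times of agreement at stage $n$, and let $P_n=\{i\in A_n:J_n(z^1_i)\ne J_n(z^2_i)\}$. By (R1), $A_n\setminus P_n\subseteq A_{n+1}$. We bound the density of $P_n$, deduce that agreement survives to every stage, and then return to time $0$.

\emph{Step 1: $P_n$ is sparse.} Fix $L\ge1$ and let $P'_n$ be the set of $i\in P_n\cap[0,L)$ with $T_{t_i}x_1,T_{t_i}x_2\in X_n$. Put $i_1=\min P_n'$ and $i_{s+1}=\min\{i\in P'_n:i>i_s+r_nh_n/\rho\}$, as long as these sets are nonempty. The intervals $[i_s,i_s+r_nh_n/\rho]$ cover $P_n'$, and there are at most $L\rho/(r_nh_n)+1$ of them. Since $\lambda|t_{i}-t_{i_s}|=\rho|i-i_s|$, Lemma~\ref{lem:separation} applied to $T_{t_{i_s}}x_1$ and $T_{t_{i_s}}x_2$ shows that $A_n\cap[i_s,i_s+r_nh_n/\rho]\subseteq[i_s,i_s+2h_n/\rho)$. Using $h_n\ge\rho$,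
\[
\#P_n'\le\Big(\frac{2h_n}\rho+1\Big)\Big(\frac{L\rho}{r_nh_n}+1\Big)\le\frac{3L}{r_n}+\frac{3h_n}\rho .
\]
The last term is a boundary effect, and it is small only when $L$ is much larger than $h_n$. Put $L_n=\lceil h_{n+1}/(\rho(n+1)^2)\rceil$; this is nondecreasing in $n$ and tends to infinity, because $h_{n+1}\ge2^{16}h_n$. If $L\ge L_n$, then $3h_n/\rho\le3(n+1)^2L/K_n\le2^{-n}L$. Adding the at most $2\cdot2^{-n}L$ times excluded by (g1), we obtain
\[
\#(P_n\cap[0,L))\le(3+1+2)\,2^{-n}L\qquad(L\ge L_n).
\]

\emph{Step 2: agreement at every stage.} Let $n\ge n_0$ and $L\ge\max(L_0,L_n)$. Then $L\ge L_k$ for $n_0\le k\le n$, and $A_{n+1}\supseteq A_{n_0}\setminus\bigcup_{k=n_0}^nP_k$, so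
\[
\#(A_{n+1}\cap[0,L))\ge\big(0.9-12\cdot2^{-n_0}\big)L>0 .
\]
Choose $n_1\ge n_0$ with $L_{n_1}\ge L_0$. For each $n\ge n_1$, taking $L=L_n$ yields some $i\in A_{n+1}$ with $i<L_n$.

\emph{Step 3: return to time $0$.} The time $i$ depends on $n$ and may tend to infinity, so we cannot conclude that $z^1_i=z^2_i$ for a fixed $i$. But $i$ is short compared with $h_{n+1}$, and the fluctuations up to time $i$ are short compared with $h_n$. Precisely, $\lambda|t_i|=\rho i<h_{n+1}/(n+1)^2$, so (g3) gives $|N_{t_i}(x_\nu)-\lambda t_i|\le h_n/(8n^2)$ and hence $|N_{t_i}(x_\nu)|<2h_{n+1}/(n+1)^2$. By (g2) at stage $n+1$ and (R3), $\ell_{n+1}(z^\nu_i)=\ell_{n+1}(z^\nu_0)+N_{t_i}(x_\nu)$. Put $k_n=\ell_n(z^2_0)-\ell_n(z^1_0)$, which is defined for $n\ge n_0$ by (g2). Since $i\in A_{n+1}$,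
\[
|k_{n+1}|=|N_{t_i}(x_1)-N_{t_i}(x_2)|\le h_n/(4n^2).
\]
By (g2) at stage $n$, $0\le\ell_n(z^1_0)+k_{n+1}<h_n$. By (R1), $\ell_{n+1}(z^2_0)=\beta_{n,J_n(z^1_0)}+\ell_n(z^1_0)+k_{n+1}$, and (R2) gives $\ell_n(z^2_0)=\ell_n(z^1_0)+k_{n+1}$, that is $k_n=k_{n+1}$. So $k_n$ has a constant value $k$ for $n\ge n_1$, and by (R3) the points $F^kz^1_0$ and $z^2_0$ lie in the same level of tower $n$ for all these $n$. Lemma~\ref{lem:scenery} gives $z^2_0=F^kz^1_0$.
\end{proof}

\section{Isomorphisms respect the orbits of the scenery}\label{sec:orbit}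

About an isomorphism $U$ we know only that it is measurable. Measurability means that the finite-valued function $\ell_{n_0}(z(Ux))$ is nearly a function of data that do not reach far into the past. If we replace the past of $x$ by an independent copy, then from some time on the images of the two points see mostly the same scenery, and the matching lemma applies.

Call a walker \emph{split} if $(X,\mu)$ is a product $X^-\times X^0\times X^+$ as in Lemma~\ref{lem:twosided}, the inclusions \eqref{eq:filtration} hold for all $t\ge0$, and the $\sigma$-algebras $T_{-t}^{-1}\mathcal F^+$, $t\ge0$, generate the full $\sigma$-algebra, as do the $\sigma$-algebras $T_t^{-1}\mathcal F^-$, $t\geq 0$. Both families increase in $t$ by \eqref{eq:filtration}. The flow \eqref{eq:flow} is a split walker by Proposition~\ref{prop:poissonK}.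

\begin{proposition}\label{prop:orbit}
Let $\{T_t\}$ be a split walker, $\tau>0$, and let $U:X\to X$ be a measure-preserving map such that
\begin{equation}\label{eq:intertwine}
z(UT_{i\tau}x)=z(T_{i\tau}Ux)\qquad\text{for all }i\in\mathbb Z\text{ and almost every }x .
\end{equation}
Then there is a measurable map $\Psi:X^0\to Z$ with $z(Ux)\sim\Psi(x^0)$ for almost every $x$.
\end{proposition}

\begin{proof}
Put $z'=z\circ U$; it has law $m$. Let $x$ and $(\tilde x^-,\tilde x^+)$ be independent, with $x$ of law $\mu$ and $\tilde x^\pm$ independent copies of $x^\pm$. Fix a sign, put $t_i=\pm i\tau$, and let $\tilde x=(\tilde x^-,x^0,x^+)$ for the upper sign and $\tilde x=(x^-,x^0,\tilde x^+)$ for the lower sign. Then $\tilde x$ has law $\mu$, and every $\mathcal F^\pm$-measurable function takes the same value at $x$ and $\tilde x$ almost surely. We claim that $z'(x)\sim z'(\tilde x)$ almost surely.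

Let $0<\delta<1/100$. By \eqref{eq:G} choose $n_0$ as in Lemma~\ref{lem:matching} with $\mu(G_{n_0})\ge1-\delta$ and $2^{1-n_0}\le\delta^2$. Put $f=\ell_{n_0}\circ z'$; then $\mu(f=*)\le\delta^2$ by \eqref{eq:tower}. Choose $M\ge0$ and a function $\hat f$ measurable for $T_{\mp M}^{-1}\mathcal F^\pm$ with $\mu(f\ne\hat f)\le\delta^2$. If $i\tau\ge M$, then $\hat f\circ T_{t_i}$ is measurable for $T_{\pm(i\tau-M)}^{-1}\mathcal F^\pm\subseteq\mathcal F^\pm$, so $\hat f(T_{t_i}x)=\hat f(T_{t_i}\tilde x)$ almost surely. By the maximal ergodic inequality, with probability at least $1-3\delta$ each of the three numbers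
\[
\#\{i<L:(f\ne\hat f)\text{ at }T_{t_i}x\},\quad\#\{i<L:(f\ne\hat f)\text{ at }T_{t_i}\tilde x\},\quad\#\{i<L:f(T_{t_i}x)=*\}
\]
is at most $\delta L$ for all $L\ge1$. On this event, for all sufficiently large $L$,
\[
\#\{0\le i<L:f(T_{t_i}x)=f(T_{t_i}\tilde x)\ne*\}\ge(1-3\delta)L-M/\tau-1\ge0.9\,L .
\]
By \eqref{eq:intertwine}, $f(T_{t_i}x)=\ell_{n_0}(z(T_{t_i}Ux))$, and the same holds for $\tilde x$. With probability at least $1-2\delta$ both $Ux$ and $U\tilde x$ lie in $G_{n_0}$. Lemma~\ref{lem:matching}, applied to $x_1=Ux$ and $x_2=U\tilde x$, gives $z'(x)\sim z'(\tilde x)$ with probability at least $1-5\delta$. Letting $\delta\to0$ proves the claim.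

Using the claim first with the upper and then with the lower sign, we get almost surely
\[
z'(x^-,x^0,x^+)\sim z'(\tilde x^-,x^0,x^+)\sim z'(\tilde x^-,x^0,\tilde x^+).
\]
By Fubini's theorem there is a fixed pair $(\tilde x^-,\tilde x^+)$ for which the outer terms are equivalent for almost every $x$. Put $\Psi(x^0)=z'(\tilde x^-,x^0,\tilde x^+)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofmain}

Let $\{T_t\}$ and $R$ be given by \eqref{eq:flow} with the scenery of Section~\ref{sec:scenery}. By Proposition~\ref{prop:poissonK}, $T_1$ is a K-automorphism. If $\theta=0$ there is nothing to prove. Conversely, let $\tau>0$, let $UT_\tau=T_\tau R_\theta U$, and use the notation $z',y',N'$ and the equations \eqref{eq:primed} of Section~\ref{sub:model}.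

\emph{Step 1: the orbit of $z'$ depends only on $v$.} For almost every $x$ and all $i\in\mathbb Z$ we have $UT_{i\tau}x=T_{i\tau}R_{i\theta}Ux$, and $R$ does not affect $z$, so \eqref{eq:intertwine} holds. Proposition~\ref{prop:orbit} gives a measurable $\Psi:V\to Z$ and, by freeness, a measurable $k:X\to\mathbb Z$ with $z'(x)=F^{k(x)}\Psi(v)$ almost everywhere.

\emph{Step 2: the multiplier equation.} In the model case $\Psi(v)=z$, and $\Psi$ moved $n$ steps when the walker did. Now we know nothing about $\Psi$, but it still moves along an orbit by an amount that depends only on $v$ and the number of steps. Indeed, computing $z'(T_\tau x)$ in two ways gives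
\[
F^{k(T_\tau x)}\Psi(Q^{N_\tau(\omega)}v)=F^{N'(x)+k(x)}\Psi(v)\qquad\text{almost everywhere.}
\]
For each $n\ge0$ the event $\{N_\tau=n\}$ has positive probability and is independent of $v$, so $\Psi(Q^nv)\sim\Psi(v)$ for almost every $v$. Let $\psi(n,v)$ be the integer with $\Psi(Q^nv)=F^{\psi(n,v)}\Psi(v)$; by freeness $\psi(0,v)=0$ and
\[
k(T_\tau x)=k(x)+N'(x)-\psi(N_\tau(\omega),v).
\]
In $H_0=e(y'-\alpha k)$ the unknown count $N'$ cancels: by \eqref{eq:primed},
\begin{equation}\label{eq:H0}
H_0\circ T_\tau=\chi H_0,\qquad\chi(x)=e\big(\theta+\alpha\,\psi(N_\tau(\omega),v)\big).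
\end{equation}

\emph{Step 3: $H_0$ depends only on $v$.} The multiplier $\chi$ is not constant, so Corollary~\ref{cor:eigen} does not apply. But $\chi$ is a function of $\omega|_{(0,\tau]}$ and $v$, so it is measurable for $\mathcal F^+$ and, by \eqref{eq:filtration2}, for $T_\tau^{-1}\mathcal F^-$. Proposition~\ref{prop:poissonK} and Lemma~\ref{lem:twosided}(b) give $H_0(x)=H(v)$ almost everywhere, with $|H|=1$.

\emph{Step 4: the walker may stand still.} The event $\{N_\tau=0\}$ has probability $e^{-\tau}>0$ and is independent of $v$. On it the $V$-coordinate of $T_\tau x$ is $v$ and $\psi=0$, so \eqref{eq:H0} reads $H(v)=e(\theta)H(v)$ for almost every $v$. Hence $\theta=0$. \qed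

\section{Finite entropy: proof of Theorem~\ref{thm:finite}}\label{sec:finite}

The infinite entropy came from the Poisson clock, whose waiting times take a continuum of values. We now use a clock whose waiting times are independent and take two values $a<b$. Two parts of the proof change. The K-property is no longer automatic, since the ringing times lie in the arithmetic set generated by $a$ and $b$ and can resonate with the eigenvalues of $Q$. And the final contradiction will come from comparing a short wait with a long one.

\subsection{The flows}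

Keep $F,\alpha,V,Q$, and let $h\in(0,\infty)$. Choose $0<a<b$ with $(a+b)/2=(\log2)/h$ such that, with $d=b-a$,
\begin{equation}\label{eq:ab}
d\notin\mathbb Z,\qquad e(ja/d)\text{ is not an eigenvalue of }Q\text{ for any }j\in\mathbb Z\setminus\{0\}.
\end{equation}
This is possible: $Q$ has countably many eigenvalues, so \eqref{eq:ab} excludes countably many values of $d$ and of $a/d$, and for fixed $a+b$ both are injective functions of $a$. Put $\lambda=2/(a+b)$.

Let $\pi$ be the uniform law on $\{a,b\}$, let $B$ be the shift $(B\xi)_i=\xi_{i+1}$ on $\{a,b\}^{\mathbb Z}$, and let $W=\{a,b\}^{\mathbb Z}\times V$ carry $m_W=\pi^{\mathbb Z}\times m_V$ and the map $\widehat T(\xi,v)=(B\xi,Qv)$. Let $\{T_t\}$ be the special flow over $\widehat T$ under the roof $\xi_0$: a point moves up at unit speed and jumps from the roof over $w$ to the base point $\widehat Tw$. Formally,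
\[
X=\{(\xi,v,u):0\le u<\xi_0\},\qquad\mu=\lambda\,(m_W\times du),
\]
and with $s_0=0$, $s_n=\xi_0+\dots+\xi_{n-1}$ and $s_{-n}=-(\xi_{-n}+\dots+\xi_{-1})$ for $n\ge1$, we let $N_t(x)$ be the integer $n$ with $s_n\le u+t<s_{n+1}$ and put
\[
T_t(\xi,v,u)=(B^{n}\xi,\,Q^{n}v,\,u+t-s_n),\qquad n=N_t(x).
\]
We also write $x=(w,u)$ with $w=(\xi,v)$. The function $N_t$ is right-continuous in $t$, and $s_M\le Mb$, $s_{-M}\ge-Mb$ and $0\le u<b$ give
\begin{equation}\label{eq:far}
N_t\ge M\quad\text{for }t\ge Mb,\qquad N_{-t}<-M\quad\text{for }t\ge(M+1)b .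
\end{equation}
Let $R_\theta$ rotate the $\mathbb T$-coordinate $y$ of $v=(z,y)$ by $\theta$. It commutes with $T_t$, so $S_t=T_tR_{t\bmod1}$ is a flow with $S_1=T_1$.

Since the roof depends only on $\xi_0$, the measure $\mu$ is a product for the splitting $x^-=(\xi_i)_{i<0}$, $x^0=(\xi_0,u,v)$, $x^+=(\xi_i)_{i>0}$; the $\xi_i$ with $i\ne0$ are independent with law $\pi$, and $v$ has law $m_V$.

\begin{lemma}\label{lem:split}
$\{T_t\}$ is a split walker with speed $\lambda$.
\end{lemma}

\begin{proof}
We have $z(T_tx)=F^{N_t(x)}z(x)$, and $z$ has law $m$. To prove \eqref{eq:J}, fix $D\ge1$ and a sign. Put $\Xi_l=\xi_{\pm1}+\dots+\xi_{\pm l}$ and $\Delta=\max_{0\le l\le D/a+1}|\Xi_l-l/\lambda|$, and let $u_*=\xi_0-u$ for the upper sign and $u_*=u$ for the lower sign, so that $0\le u_*\le b$. Let $0\le t\le D$ and $k=|N_{\pm t}|$. If $k\ge1$, the definition of $N$ gives $u_*+\Xi_{k-1}\le t\le u_*+\Xi_k$. Then $(k-1)a\le D$, and since $1/\lambda\le b$,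
\[
-\Delta-b\le\Xi_{k-1}-\frac{k-1}\lambda-\frac1\lambda\le t-\frac k\lambda\le b+\Xi_k-\frac k\lambda\le b+\Delta .
\]
If $k=0$, then $t\le u_*\le b$. In all cases $|k-\lambda t|\le\lambda(\Delta+b)$. For $\varepsilon\ge2\lambda b$, the event $\sup_{0\le t\le D}|N_{\pm t}\mp\lambda t|>\varepsilon$ implies $\Delta>\varepsilon/(2\lambda)$. The variables $\xi_i-1/\lambda$ have mean zero and variance at most $b^2$, so by the Doob--Kolmogorov inequality this has probability at most $(D/a+1)\,b^2\cdot4\lambda^2/\varepsilon^2$. Adding the two signs, \eqref{eq:J} holds with $C=8\lambda^2b^2(1/a+1)$; for $\varepsilon<2\lambda b$ it holds because then $CD/\varepsilon^2\ge1$.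

Call $(x^0,x^+)$ the future data and $(x^-,x^0)$ the past data of $x$. For $t\ge0$, the number $N_t(x)\ge0$ and the future data of $T_tx$, namely $(\xi_i)_{i\ge N_t}$, $u+t-s_{N_t}$ and $Q^{N_t}v$, are functions of the future data of $x$; the number $N_{-t}(x)\le0$ and the past data of $T_{-t}x$ are functions of the past data of $x$. This proves \eqref{eq:filtration}. Applied to the point $T_{-t}x$, the first statement shows that the future data of $T_{-t}x$ determine the future data of $x$ and the number $N_t(T_{-t}x)=-N_{-t}(x)$, hence also $\xi_i$ for all $i\ge N_{-t}(x)$. By \eqref{eq:far}, $T_{-t}^{-1}\mathcal F^+$ contains $\sigma((\xi_i)_{i\ge-M},u,v)$ for $t\ge(M+1)b$. Applied to the point $T_tx$, the second statement shows that $T_t^{-1}\mathcal F^-$ contains $\sigma((\xi_i)_{i\le M},u,v)$ for $t\ge Mb$.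
\end{proof}

\subsection{The K-property and the entropy}

\begin{proposition}\label{prop:finiteK}
$T_1$ is a K-automorphism of entropy $h$.
\end{proposition}

\begin{proof}
Take $\mathcal K=\mathcal F^+$. The first two conditions hold by Lemma~\ref{lem:split}. Since $T_s^{-1}\mathcal K$ decreases in $s\in\mathbb R$, the tail $\mathcal T=\bigcap_{n\ge0}T_n^{-1}\mathcal K$ equals $\bigcap_{s\in\mathbb R}T_s^{-1}\mathcal K$, so $T_t^{-1}\mathcal T=\mathcal T$ for all $t$. We show in two steps that $\mathcal T$ is trivial.

\emph{(a) Every bounded $\mathcal T$-measurable $f$ agrees almost everywhere with a function of $x^0=(\xi_0,u,v)$.} A late observer sees only the sum of the early waiting times, not their order. Let $\Pi$ be a map of $X$ that permutes the coordinates $\xi_1,\dots,\xi_k$; it preserves $\mu$ and leaves $s_l$ unchanged for $l\ge k+1$. For an integer $n\ge(k+1)b$ we have $N_n\ge k+1$ by \eqref{eq:far}, so $T_nx$ and $T_n\Pi x$ have the same future data. As $f$ is $T_n^{-1}\mathcal K$-measurable, $f\circ\Pi=f$ almost everywhere. Also $f$ is a function of $(x^0,x^+)$.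 There are countably many $\Pi$, so for almost every $x^0$ the function $f(x^0,\cdot)$ of the independent, identically distributed sequence $\xi_1,\xi_2,\dots$ is almost surely unchanged by every permutation of finitely many coordinates. The Hewitt--Savage zero--one law states that such a function is almost surely constant.

\emph{(b) Every bounded $\mathcal T$-measurable $f$ is constant.} To evaluate $f$ on the base, which is a null set, we first smooth it along the flow. Let $f_\varepsilon=\varepsilon^{-1}\int_0^\varepsilon f\circ T_s\,ds$. Each $f\circ T_s$ lies in the closed subspace $L^2(\mathcal T)$; by Fubini's theorem $f_\varepsilon$ is orthogonal to its complement, so $f_\varepsilon\in L^2(\mathcal T)$. For each $x$, Lebesgue's differentiation theorem gives $f_\varepsilon(T_tx)\to f(T_tx)$ for almost every $t$ as $\varepsilon\to0$; by Fubini's theorem and invariance of $\mu$, $f_\varepsilon\to f$ almost everywhere. Since $f_\varepsilon(T_tx)=\varepsilon^{-1}\int_t^{t+\varepsilon}f(T_sx)\,ds$ is continuous in $t$, we may assume that $t\mapsto f(T_tx)$ is continuous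 for every $x$.

For $w=(\xi,v)\in W$ put $\Gamma_t(w)=f(T_t(w,0))$. Let $t$ be rational. The function $f\circ T_t$ is $\mathcal T$-measurable, so by (a) $f\circ T_t=\varphi_t(\xi_0,u,v)$ almost everywhere. We approach the base point $(w,0)$ from above and from below. Since $T_r(w,0)=(w,r)$ for $0<r<\xi_0$ and $T_{-r}(w,0)=(\widehat T^{-1}w,\xi_{-1}-r)$ for $0<r<\xi_{-1}$, for almost every $w$ and almost every small $r>0$,
\[
\Gamma_{t+r}(w)=\varphi_t(\xi_0,r,v),\qquad\Gamma_{t-r}(w)=\varphi_t(\xi_{-1},\xi_{-1}-r,Q^{-1}v).
\]
Averaging over $r\in(0,1/n)$ and letting $n\to\infty$, we see from continuity that $\Gamma_t$ agrees almost everywhere with a function of $(\xi_0,v)$ and with a function of $(\xi_{-1},v)$. By Lemma~\ref{lem:twosided}(a), $\Gamma_t(w)=\gamma_t(v)$ almost everywhere. Taking limits along rationals, we extend $\gamma_t(v)$ to all real $t$ so that, for almost every $w$, $\Gamma_t(w)=\gamma_t(v)$ for all $t$, and $\gamma_t(v)$ is continuous in $t$.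

From $(\widehat Tw,0)=T_{\xi_0}(w,0)$ we get $\gamma_t(Qv)=\gamma_{t+\xi_0}(v)$. Under $m_W$, $\xi_0$ takes both values independently of $v$, so for almost every $v$ and all $t$
\[
\gamma_t(Qv)=\gamma_{t+a}(v)=\gamma_{t+b}(v).
\]
Thus $t\mapsto\gamma_t(v)$ has period $d$, and its Fourier coefficients $\hat\gamma_j(v)=d^{-1}\int_0^d\gamma_t(v)e(-jt/d)\,dt$ are bounded measurable functions with
\[
\hat\gamma_j(Qv)=\frac1d\int_0^d\gamma_{t+a}(v)\,e(-jt/d)\,dt=e(ja/d)\,\hat\gamma_j(v).
\]
By \eqref{eq:ab}, $\hat\gamma_j=0$ for $j\ne0$, and $\hat\gamma_0$ is a constant because $Q$ is ergodic. So $f(w,u)=\gamma_u(v)=\hat\gamma_0$ almost everywhere. This proves that $T_1$ is a K-automorphism.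

\emph{Entropy.} The map $\widehat T$ is ergodic, because an invariant set of $\widehat T$ lifts to an invariant set of $T_1$, which is ergodic by Corollary~\ref{cor:eigen}. Abramov's formula states that the time-one map of a special flow over an ergodic base has entropy equal to the entropy of the base divided by the mean of the roof, so $h(T_1)=\lambda\,h(\widehat T)$. Entropy is additive over products, $h(B)=\log2$, rotations have entropy zero, and rank-one transformations such as $F$ have entropy zero; see, e.g., \cite{Fer}. Hence $h(\widehat T)=\log2$ and $h(T_1)=\lambda\log2=h$.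
\end{proof}

\begin{remark}
The second condition in \eqref{eq:ab} is necessary for the K-property. If $\phi\circ Q=e(ja/d)\phi$ with $j\ne0$ and $\phi\neq0$, then $f=e(ju/d)\phi(v)$ matches up at the roof, since $e(j\xi_0/d)\phi(v)=\phi(Qv)$ for both values of $\xi_0$. So $f\circ T_t=e(jt/d)f$ with $f$ nonconstant, contrary to Corollary~\ref{cor:eigen}.
\end{remark}

\subsection{The flows are not isomorphic}

Suppose that $UT_t=S_tU$ almost everywhere for every $t$. By joint measurability and Fubini's theorem, the equation holds for almost every pair $(x,t)$. Put $z'=z\circ U$, $y'=y\circ U$ and $N'_t=N_t\circ U$. Then for almost every $(x,t)$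
\begin{equation}\label{eq:primed2}
z'(T_tx)=F^{N'_t(x)}z'(x),\qquad y'(T_tx)=y'(x)+\alpha N'_t(x)+t .
\end{equation}

\emph{Step 1: the orbit of $z'$ depends only on $v$.} Since $S_1=T_1$, the map $U$ commutes with $T_1$, and Proposition~\ref{prop:orbit} with $\tau=1$ gives $\Psi_1$ with $z'(x)\sim\Psi_1(\xi_0,u,v)$ almost everywhere. To remove the dependence on $(\xi_0,u)$ we use the flow between integer times. By \eqref{eq:primed2}, for almost every $w$ there is a $u$ with $z'(T_t(w,u))\sim z'(w,u)$ for almost every $t$. So a single $F$-orbit contains $z'(T_r(w,0))$ for almost every $r\in\mathbb R$. The flow line passes through $(w,r)$ for $0<r<\xi_0$ and then through $(\widehat Tw,r')$ for $0<r'<\xi_1$, so for almost every $w$ this orbit contains $\Psi_1(\xi_0,r,v)$ and $\Psi_1(\xi_1,r',Qv)$ for almost all such $r,r'$. The pair $(\xi_0,\xi_1)$ takes all four values in $\{a,b\}^2$ independently of $v$. Hence for almost every $v$ and all $\zeta,\zeta'\in\{a,b\}$,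
\begin{equation}\label{eq:psi1}
\Psi_1(\zeta,r,v)\sim\Psi_1(\zeta',r',Qv)\qquad\text{for almost every }(r,r')\in(0,\zeta)\times(0,\zeta').
\end{equation}
Using \eqref{eq:psi1} twice with the same right side gives $\Psi_1(\zeta,r,v)\sim\Psi_1(a,r_0,v)$ for both $\zeta$ and almost every $(r,r_0,v)$. By Fubini's theorem we fix $r_0\in(0,a)$ for which this holds for both $\zeta$ and almost every $(r,v)$, and put $\Psi(v)=\Psi_1(a,r_0,v)$. Then $z'(x)\sim\Psi(v)$ almost everywhere, and \eqref{eq:psi1} gives $\Psi(v)\sim\Psi(Qv)$ for almost every $v$. Let $k$ and $\psi$ be the measurable integer-valued functions with $z'(x)=F^{k(x)}\Psi(v)$ and $\Psi(Qv)=F^{\psi(v)}\Psi(v)$.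

\emph{Step 2: the multiplier equation on the base.} For almost every $(x,t)$ with $N_t(x)=n\in\{0,1\}$, computing $z'(T_tx)$ in two ways and using freeness gives $k(T_tx)+n\psi(v)=k(x)+N'_t(x)$. With \eqref{eq:primed2}, the function $H_0=e(y'-\alpha k)$ satisfies
\[
H_0(T_tx)=e\big(t+\alpha n\psi(v)\big)H_0(x).
\]
For $n=0$ this says that, for almost every $w$, $e(-u')H_0(w,u')=e(-u)H_0(w,u)$ for almost every $(u,u')\in(0,\xi_0)^2$. So there is a measurable $\eta$ on $W$ with $|\eta|=1$ and $H_0(w,u)=e(u)\eta(w)$ almost everywhere. For $n=1$ we have $T_t(w,u)=(\widehat Tw,u+t-\xi_0)$, and the equation becomes $e(u+t-\xi_0)\eta(\widehat Tw)=e(t+\alpha\psi(v))e(u)\eta(w)$, that is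
\begin{equation}\label{eq:eta}
\eta\circ\widehat T=\chi\,\eta,\qquad\chi(w)=e\big(\xi_0+\alpha\psi(v)\big).
\end{equation}

\emph{Step 3: $\eta$ depends only on $v$.} Split $W$ as the product of the spaces of $(\xi_i)_{i<0}$, $v$ and $(\xi_i)_{i\ge0}$, and let $\mathcal G^-,\mathcal G^+$ be the $\sigma$-algebras of Lemma~\ref{lem:twosided} for this splitting. Then $\widehat T^{-n}\mathcal G^-=\sigma((\xi_i)_{i<n},v)$ and $\widehat T^n\mathcal G^+=\sigma((\xi_i)_{i\ge-n},v)$ increase to the full $\sigma$-algebra, and $\chi$, a function of $(\xi_0,v)$, is measurable for $\widehat T^{-1}\mathcal G^-$ and for $\mathcal G^+$. Lemma~\ref{lem:twosided}(b) gives $\eta(w)=H(v)$ almost everywhere, with $|H|=1$.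

\emph{Step 4: a short wait and a long wait.} Equation \eqref{eq:eta} now reads $H(Qv)=e(\xi_0+\alpha\psi(v))H(v)$, and it holds for almost every $v$ with both $\xi_0=a$ and $\xi_0=b$. Hence $e(a)=e(b)$, that is $d\in\mathbb Z$, contrary to \eqref{eq:ab}.

So $\{T_t\}$ and $\{S_t\}$ are not isomorphic, while $T_1=S_1$ is a K-automorphism of entropy $h$ by Proposition~\ref{prop:finiteK}. This proves Theorem~\ref{thm:finite}. \qed

\begin{thebibliography}{9}

\bibitem{Fer}
S.~Ferenczi, \emph{Systems of finite rank}, Colloq. Math. \textbf{73} (1997).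

\bibitem{TBS}
\emph{The Theory Of Bernoulli Shifts},
\texttt{http://www.impan.pl/\allowbreak\%7Egutman/\allowbreak The\%20Theory\%20of\%20\allowbreak Bernoulli\%20Shifts.pdf}

\end{thebibliography}
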